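# Brunnian links made of convex planar curves

## 1. Convex curves that come off one at a time

Work in $\mathbb R^3$. A **link** is a finite disjoint union of tame simple closed curves, its components. A link is an **unlink** if its components bound pairwise disjoint embedded disks. A **Brunnian link** is a link with $n\ge 3$ components that is not an unlink although every sublink of $n-1$ components or fewer is one: remove any component and everything falls apart. A **convex planar component** is a component that lies in a plane and bounds a convex region of that plane.

How rigid may the pieces of a Brunnian link be? "The Trouble with Brunnian Circles" (http://users.wfu.edu/howards/elon.pdf) asks, as Open Question 7, whether a Brunnian link can be formed from 6 or more convex planar components. Two known results set the stage. No Brunnian link can be built out of geometrically round circles (Freedman, Skora). And the only Brunnian link of $n\le 4$ components built out of convex planar curves is the Borromean rings. Neither result is used below.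

**Notation.** A convex planar component $C_i$ bounds a compact convex disk $D_i$ with nonempty interior in a plane $P_i$. The symbols $\operatorname{int}D_i$ and $\partial D_i=C_i$ are relative to $P_i$. "Disk in a plane" will always mean a compact convex set with nonempty interior in that plane.

The easy case is this: if some $D_i$ is missed by all other curves, shrink $C_i$ inside $D_i$ to a tiny circle and forget it. To do this rigorously we need a tool for moving a curve inside its plane while the rest of the link stays still.

**Lemma 1 (moving a curve in its plane).** Let $P$ be a plane, $o\in P$, and let $(\theta,s)\mapsto\rho_s(\theta)>0$ be continuous for $\theta\in S^1$, $s\in[0,1]$. Let $\Gamma_s\subset P$ be the curve $r=\rho_s(\theta)$ in polar coordinates about $o$. If a compact set $K$ misses $\bigcup_s\Gamma_s$, then an ambient isotopy of $\mathbb R^3$ fixing $K$ pointwise takes $\Gamma_0$ to $\Gamma_1$ through the $\Gamma_s$.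

**Proof, step 1: a thin region around the swept set that misses $K$.** Let $z$ be the coordinate normal to $P$. For $0<\delta<1$ put
$$\alpha(\theta)=(1-\delta)\min_s\rho_s(\theta),\qquad \beta(\theta)=(1+\delta)\max_s\rho_s(\theta),\qquad E_\delta=\{\alpha\le r\le\beta,\ |z|\le\delta\}.$$
By uniform continuity of $\rho$ on $S^1\times[0,1]$, the functions $\alpha,\beta$ are continuous; they are positive and $\alpha<\rho_s<\beta$ for all $s$. The compact sets $E_\delta$ decrease as $\delta\downarrow 0$, and their intersection is $\{z=0,\ \min_s\rho_s\le r\le\max_s\rho_s\}$. For fixed $\theta$ the values $\rho_s(\theta)$ fill the whole interval $[\min_s\rho_s,\max_s\rho_s]$, so this intersection is $\bigcup_s\Gamma_s$, which misses $K$. The sets $E_\delta\cap K$ are nested and compact with empty intersection, so one of them is empty. Fix such a $\delta$.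

**Step 2: the isotopy, supported in $E_\delta$.** On the ray at angle $\theta$ let $\varphi_s$ be the homeomorphism that is the identity off $[\alpha,\beta]$, sends $\rho_0$ to $\rho_s$, and is affine on $[\alpha,\rho_0]$ and on $[\rho_0,\beta]$. Then $\varphi_0=\mathrm{id}$. At time $s$ apply $\varphi_{s(1-|z|/\delta)}$ at height $z$ when $|z|\le\delta$, and the identity elsewhere. At $|z|=\delta$ the index is $0$, so the two definitions agree. Near $r=0$ the map is the identity because $\alpha>0$. At $z=0$ the map is $\varphi_s$, which takes $\Gamma_0$ to $\Gamma_s$. Everything outside $E_\delta$, in particular $K$, is fixed. $\square$

**Corollary 2.** Let $D'\subset D$ be disks in a plane $P$, let $\partial D$ be a component of a link, and let the other components miss $D\setminus\operatorname{int}D'$. Then $\partial D$ can be moved to $\partial D'$ by an ambient isotopy fixing the other components, through the convex curves $\partial D_s$, where $D_s=(1-s)D+sD'$.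

**Proof, step 1: the swept set lies in $D\setminus\operatorname{int}D'$.** For $d'\in D'$ we have $d'=(1-s)d'+sd'\in D_s$, since $D'\subset D$; and $D_s\subset D$ by convexity. So $D'\subset D_s\subset D$. A point of $\partial D_s$ lies in $D$, and it is not in $\operatorname{int}D'\subset\operatorname{int}D_s$.

**Step 2: the curves $\partial D_s$ have jointly continuous radial functions.** Let $D'$ contain a round disk of radius $r_0$ about $o$, and take $o$ as origin. Each $D_s$ contains this round disk, so its gauge function about $o$ is finite, continuous and positive off $o$, and $\partial D_s$ is given by a radial function $\rho_s(\theta)$, the reciprocal of the gauge, continuous in $\theta$. Let $\eta$ be the Hausdorff distance of $D_s$ and $D_{s'}$. Since $(1-s)d+sd'$ and $(1-s')d+s'd'$ differ by $(s-s')(d'-d)$, we have $\eta\le|s-s'|\operatorname{diam}D$. With $\mathbb B$ the closed unit disk of $P$,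
$$D_s\subset D_{s'}+\eta\mathbb B\subset D_{s'}+\tfrac{\eta}{r_0}D_{s'}=\bigl(1+\tfrac{\eta}{r_0}\bigr)D_{s'},$$
where the last equality is convexity. Exchanging $s$ and $s'$ gives $|\rho_s(\theta)-\rho_{s'}(\theta)|\le\frac{\eta}{r_0}\operatorname{diam}D$. So $\rho$ is continuous in $s$ uniformly in $\theta$, hence jointly continuous.

**Step 3: conclusion.** Apply Lemma 1 with $K$ the union of the other components. $\square$

**Proposition 3 (the easy case).** Let $C_1,\dots,C_n$ be the components of a link with convex planar components in pairwise distinct planes, and suppose that $D_i\cap C_j=\emptyset$ whenever $i<j$. Then the link is an unlink.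

**Proof.** Treat $i=1,2,\dots,n$ in this order. Since $\operatorname{int}D_i$ is not covered by the finitely many lines that occur among the sets $P_i\cap P_j$, $j\ne i$, there is a round disk $\Delta_i\subset\operatorname{int}D_i$ missing all planes $P_j$, $j\neq i$. Move $C_i$ to $\partial\Delta_i$ by Corollary 2. This is allowed: the curves $C_j$ with $j>i$ have not moved and miss $D_i$ by hypothesis, and the curves $\partial\Delta_j$ with $j<i$ miss $P_i$ by the choice of $\Delta_j$. At the end the components bound the disks $\Delta_i\subset P_i$. As $\Delta_i$ misses $P_j\supset\Delta_j$, these disks are pairwise disjoint. Carrying them back by the ambient isotopy gives disjoint disks for the original link. $\square$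

What changes in general? The ordering needs, at every stage, a disk that the remaining curves miss. Here is what happens when there is none.

**Definition (Borromean rings).** Any link ambient isotopic to the model
$$A:\ x^2+y^2=9,\ z=0;\qquad B:\ y^2+z^2=16,\ x=0;\qquad E:\ \tfrac{x^2}{4}+\tfrac{z^2}{25}=1,\ y=0 .$$

In the model, $B$ meets the plane of $A$ at $y=\pm4$, outside $D_A$. Likewise $E$ meets the plane of $B$ at $z=\pm5$, outside $D_B$, and $A$ meets the plane of $E$ at $x=\pm3$, outside $D_E$. So each *pair* satisfies Proposition 3 in one of the two orders and is an unlink. But $E$ crosses $D_A$ at $x=\pm2$, $B$ crosses $D_E$ at $z=\pm4$, and $A$ crosses $D_B$ at $y=\pm3$: no disk of the triple is free. The only outside fact about links that we use is that this model is Brunnian, hence not an unlink.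

## 2. Borromean triples as the only obstruction

**Theorem 4.** A Brunnian link with convex planar components has exactly 3 components and is the Borromean rings. In particular none exists with $n\ge4$ components.

So the answer to the question is no, for $n\ge 6$ and already for $n\ge 4$.

**Theorem 5 (strong form).** A link with convex planar components is an unlink if and only if all pairwise linking numbers vanish and no 3-component sublink is the Borromean rings. Hence, for $n\ge3$, it is an unlink if and only if all its 3-component sublinks are unlinks.

A geometric criterion that reads the answer off the disks is Theorem 8 below. It needs the language of the next section.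

## 3. General position and the piercing relation

We want to record which curve crosses which disk, and to exclude tangencies and accidental coincidences.

**Definition (admissible system).** Call $(D_1,\dots,D_n)$, $n\ge1$, *admissible* if:

1. no two of the planes $P_i$ are parallel or equal, any three meet in exactly one point, and no four have a common point;
2. the curves $C_i=\partial D_i$ are pairwise disjoint with pairwise linking number $0$;
3. for $i\ne j$ the line $\ell_{ij}=P_i\cap P_j$ is not a supporting line of $D_i$ in $P_i$; so $\ell_{ij}$ either misses $D_i$ or meets $\operatorname{int}D_i$.

A subsystem of an admissible system is admissible. The model is admissible: its planes are the coordinate planes, the lines $\ell_{ij}$ are the axes and pass through interior points, the curves are disjoint by the list above, and each pair is an unlink.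

**Recall (support functions).** For a nonempty compact convex set $D$ in a plane with a chosen origin, $h_D(\nu)=\max_{x\in D}\langle x,\nu\rangle$ for unit vectors $\nu$. The line $\langle x,\nu\rangle=c$ supports $D$ exactly when $h_D(\nu)=c$ or $h_D(-\nu)=-c$. Also $h_{aD+bD'}=a\,h_D+b\,h_{D'}$ for $a,b\ge0$.

**Lemma 6 (general position).** A link with convex planar components and pairwise linking numbers $0$ is ambient isotopic, through arbitrarily small motions of the components, to the link of an admissible system.

**Proof, step 1: make the planes generic.** Write $P_i$ as $N_i\cdot x=c_i$ with $|N_i|=1$. Condition 1 holds if any two and any three of the $N_i$ are linearly independent and any four rows $(N_i,c_i)$ have nonzero determinant: a common point $x$ of four planes would put the nonzero vector $(x,-1)$ in the kernel of the $4\times4$ matrix. These requirements say that finitely many nonzero polynomials (the $|N_i\times N_j|^2$ and the $3\times3$ and $4\times 4$ determinants) do not vanish, so they hold for a dense set of data. They survive rescaling of rows, so we may choose good data $(N_i',c_i')$ with $|N_i'|=1$ as close to $(N_i,c_i)$ as we like. Rotating $N_i$ to $N_i'$ through a small angle takes $P_i$ to $N_i'\cdot x=c_i$, and translating by $(c_i'-c_i)N_i'$ then gives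 the desired plane. This is a rigid motion close to the identity, joined to the identity by a smooth path of such motions.

**Step 2: remove supporting lines.** With the planes now fixed, replace each $D_i$ by its image under the homothety of factor $1-\sigma$ about an interior point, with $\sigma>0$ small. With this centre as origin, $h_{D_i}>0$, so the support function $(1-\sigma)h_{D_i}(\nu)$ of the image is strictly decreasing in $\sigma$. Hence each line $\ell_{ij}$ supports the image for at most two values of $\sigma$, one for each unit normal. Condition 3 holds for all but finitely many $\sigma$.

**Step 3: realize the motions by ambient isotopies.** In each of the two stages, component $i$ moves by a smooth path $g_i(s)$ of similarities close to the identity, with $g_i(0)=\mathrm{id}$. If the motions are small enough, the compact tracks $K_i=\bigcup_s g_i(s)C_i$ are pairwise disjoint. Multiply the time-dependent vector field $x\mapsto\dot g_i(s)\bigl(g_i(s)^{-1}x\bigr)$ by a compactly supported bump function equal to $1$ near $K_i$, with pairwise disjoint supports for different $i$, and add over $i$. For $x_0\in C_i$ the path $g_i(s)x_0$ stays in $K_i$, so it is a flow line of the sum. The flow is an ambient isotopy carrying each $C_i$ along $g_i(s)$. So the link type is preserved,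 and with it condition 2. $\square$

**Definition (piercing).** For $i\ne j$ write $j\triangleleft i$ ("$j$ pierces $i$") if $D_j\cap\ell_{ij}\ne\emptyset$ and $D_j\cap\ell_{ij}$ lies in the relative interior of the segment $D_i\cap\ell_{ij}$.

In the model, $E\triangleleft A$ on the $x$-axis since $[-2,2]\subset(-3,3)$; $B\triangleleft E$ on the $z$-axis since $[-4,4]\subset(-5,5)$; $A\triangleleft B$ on the $y$-axis since $[-3,3]\subset(-4,4)$.

**Recall (linking numbers).** If a polygon crosses the plane of $D_i$ transversely, off $C_i$, its linking number with $C_i$ is, up to sign, the number of its crossings through $\operatorname{int}D_i$, counted with direction.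

**Lemma 7.** In an admissible system, for $i\ne j$ exactly one of the following holds: $D_i\cap D_j=\emptyset$; $j\triangleleft i$; $i\triangleleft j$. If $j\triangleleft i$, then $D_i\cap D_j=D_j\cap\ell_{ij}$ is a nondegenerate segment whose two endpoints form $C_j\cap D_i$, and the whole segment lies in $\operatorname{int}D_i$. If $j\not\triangleleft i$, then $C_j\cap D_i=\emptyset$.

**Proof, step 1: reduce to two segments on a line.** Put $I_i=D_i\cap\ell_{ij}$ and $I_j=D_j\cap\ell_{ij}$. By condition 3 each is empty or a nondegenerate segment, whose endpoints are the points of $C_i\cap\ell_{ij}$, respectively $C_j\cap\ell_{ij}$, and whose relative interior lies in $\operatorname{int}D_i$, respectively $\operatorname{int}D_j$. Also $D_i\cap D_j=I_i\cap I_j$. Since $C_j\subset P_j$, the set $C_j\cap P_i=C_j\cap\ell_{ij}$ consists of the endpoints of $I_j$ (it is empty if $I_j$ is).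

**Step 2: use the linking number to exclude overlapping segments.** Suppose $I_j\ne\emptyset$. Then $\ell_{ij}$ meets $\operatorname{int}D_j$, so the two open arcs of $C_j\setminus\ell_{ij}$ lie strictly on opposite sides of $\ell_{ij}$ in $P_j$, hence strictly on opposite sides of $P_i$. So $C_j$ crosses $P_i$ at each endpoint of $I_j$. Suppose exactly one endpoint were in $D_i$. It would lie in $\operatorname{int}D_i$, as $C_i\cap C_j=\emptyset$. We claim the linking number would then be $\pm1$. To count with transverse crossings, let $D_j'\subset D_j$ be a convex polygon with vertices on $C_j\setminus\ell_{ij}$. The set $C_i\cap D_j\subset C_i\cap\ell_{ij}$ has at most two points, all off $C_j$ and so in $\operatorname{int}D_j$. If $D_j'$ is fine enough, it has these points in its interior, and its boundary crosses $\ell_{ij}$ at two points so near the endpoints of $I_j$ that one is in $\operatorname{int}D_i$ and the other outside $D_i$. Then $C_i$ misses $D_j\setminus\operatorname{int}D_j'$, so Corollary 2 moves $C_j$ to $\partial D_j'$ with $C_i$ fixed. This polygon crosses $P_i$ transversely at two points, exactly one of them in $D_i$, so the linking number is $\pm1$. This contradicts condition 2. So if $I_j\ne\emptyset$, both endpoints of $I_j$ or neither lie in $I_i$.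

**Step 3: read off the alternatives.** If both endpoints lie in $I_i$, they are not endpoints of $I_i$, because $C_i\cap C_j=\emptyset$. So $I_j\subset\operatorname{relint}I_i$, which is $j\triangleleft i$. Then $D_i\cap D_j=I_i\cap I_j=I_j$, this segment lies in $\operatorname{relint}I_i\subset\operatorname{int}D_i$, and $C_j\cap D_i$ consists of its endpoints.

If neither endpoint lies in $I_i$, or if $I_j=\emptyset$, then $C_j\cap D_i=\emptyset$ and $j\not\triangleleft i$. Moreover, either $I_i\cap I_j=\emptyset$, that is $D_i\cap D_j=\emptyset$; or the connected set $I_i$ meets $I_j$ and avoids its endpoints, so $I_i\subset\operatorname{relint}I_j$, that is $i\triangleleft j$.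

The alternatives exclude each other: $I_j\subset\operatorname{relint}I_i$ and $I_i\subset\operatorname{relint}I_j$ cannot both hold, and either one makes $D_i\cap D_j$ nonempty. $\square$

The case of two components is now done: for an admissible pair at most one of $1\triangleleft2$, $2\triangleleft1$ holds, so some $D_i$ is missed by the other curve, and Proposition 3 makes the link an unlink. In general, an admissible system in which $\triangleleft$ has no directed cycle is an unlink by Proposition 3: among finitely many disks without a cycle one is pierced by none; put it first and repeat. So everything is about cycles, and by Lemma 7 a cycle has length at least 3.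

**Definition (cyclic triple point).** A point $e\in D_i\cap D_j\cap D_k$ with $i,j,k$ distinct and $j\triangleleft i$, $k\triangleleft j$, $i\triangleleft k$.

In the model the origin is one, with $i,j,k$ in the roles of $A,E,B$.

**Theorem 8 (geometric criterion).** Let $(D_i)$ be admissible, with link $L$.

(a) Three components form the Borromean rings if and only if their disks have a cyclic triple point.

(b) $L$ is an unlink if and only if there is no cyclic triple point. In that case $L$ can be isotoped, each component moving through convex curves inside its own fixed plane, to curves bounding pairwise disjoint flat convex disks.

## 4. A cycle of three round disks without a common point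

A cycle of piercings alone does not link anything. Take three round disks of radius $\sqrt{20}$:
$$D_1:\ (x-4)^2+(y-3)^2\le20,\ z=0;\qquad D_2:\ (z-4)^2+(x-3)^2\le20,\ y=0;\qquad D_3:\ (y-4)^2+(z-3)^2\le20,\ x=0.$$
On the $x$-axis, $D_1$ gives $(x-4)^2\le11$ and $D_2$ gives $(x-3)^2\le4$. Since $[1,5]\subset(4-\sqrt{11},4+\sqrt{11})$, we have $2\triangleleft1$. The permutation symmetry $x\to z\to y\to x$ takes $D_1$ to $D_2$, $D_2$ to $D_3$ and $D_3$ to $D_1$, so $3\triangleleft2$ on the $z$-axis and $1\triangleleft3$ on the $y$-axis. The system is admissible: the planes are the coordinate planes, each axis concerned meets the interiors of its two disks, the curves are disjoint by the strict inclusions, and each curve crosses the disk it pierces twice, in opposite directions, so the linking numbers are $0$. But the planes meet only at the origin, and $4^2+3^2=25>20$, so no point lies in all three disks. We have a cycle without a cyclic triple point. Proposition 3 does not apply, yet Theorem 8(b) predicts an unlink.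

How can we undo it by hand? The curve $C_2$ meets $D_1$ only at $(1,0,0)$ and $(5,0,0)$. So $C_1$ may shrink, inside its plane, toward the segment $H=[1,5]$ of the $x$-axis. Take $D_1'=\frac12H+\frac12D_1$. It contains $H$ in its interior, because $H\subset \operatorname{int}D_1$ (Section 6 gives the general argument). The move meets no other curve, since $C_2\cap D_1$ lies in $H$ and $C_3\cap D_1=\emptyset$. The smallest $x$-coordinate on $D_1'$ is $\frac12\cdot1+\frac12(4-\sqrt{20})>0.26$. So $D_1'$ misses the plane $x=0$ and no longer pierces $D_3$. Now $D_3$ is free of the other two curves ($C_2$ misses $D_3$ because $3\triangleleft 2$), and the order $3,2,1$ satisfies Proposition 3: $C_1$ misses $D_2$ because $C_1'\subset D_1$ and $D_1\cap D_2=[1,5]$ lies in $\operatorname{int}D_1'$. One shrinking broke the cycle.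

There are now two tasks. First, show that a cyclic triple point really gives the Borromean rings. Second, show that shrinking works whenever there is no such point.

## 5. Cyclic triple points give the Borromean rings

**Lemma 9.** If an admissible system has a cyclic triple point $e\in D_i\cap D_j\cap D_k$, with $j\triangleleft i$, $k\triangleleft j$, $i\triangleleft k$, then $C_i\cup C_j\cup C_k$ is the Borromean rings.

**Proof, step 1: put the disks into coordinate planes.** By Lemma 7, $e\in D_i\cap D_j\subset\operatorname{int}D_i$ because $j\triangleleft i$. In the same way $e\in\operatorname{int}D_j$ and $e\in\operatorname{int}D_k$. Translate $e$ to $0$. The three lines $\ell_{ij},\ell_{ik},\ell_{jk}$ are spanned by independent vectors, since the planes meet in one point only. Send these vectors to the coordinate vectors of the $x$-, $y$- and $z$-axis respectively, choosing the sign of one of them so that the linear map has positive determinant. It carries $P_i,P_j,P_k$ to $\{z=0\},\{y=0\},\{x=0\}$. Since $GL_3^+(\mathbb R)$ is connected, it does not change the link type.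

**Step 2: express the link by inequalities on half-axes.** Each curve bounds a convex disk with $0$ in its interior, so it has a continuous positive radial function about $0$. Two curves that are star-shaped about $0$ and lie in two different coordinate planes can meet only on the common axis. So disjointness and the relations $\triangleleft$ become strict inequalities between radii on the six half-axes: on the $x$-half-axes $C_j$ is inside $C_i$, on the $z$-half-axes $C_k$ is inside $C_j$, on the $y$-half-axes $C_i$ is inside $C_k$. The model satisfies the same inequalities with $A,E,B$ in place of $C_i,C_j,C_k$: on $x$, $2<3$; on $z$, $4<5$; on $y$, $3<4$. On a given half-axis let $p<q$ be the present inner and outer radii, and $p'<q'$ those of the model. Each curve is outer on two of its half-axes and inner on the other two.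

**Step 3: separate the radii.** The aim is to make room, so that both sets of inequalities hold with slack. One curve at a time, change its radial function linearly to a continuous positive function with value $\max(q,q')$ on its outer half-axes and $\min(p,p')$ on its inner ones. Throughout, outer radii stay $\ge q$ and inner radii stay $\le p<q$, whether or not the other curves have already been moved. So the swept set misses the other two curves.

**Step 4: go to the model.** One curve at a time, change its radial function linearly to the model's. Throughout, outer radii stay $\ge q'$ and inner radii stay $\le p'<q'$, so again the swept set misses the other curves.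

By Lemma 1 each move is an ambient isotopy fixing the other two curves. The result is the model. $\square$

## 6. Shrinking a disk toward the hull of its holes

We now make the move of Section 4 general. Let $(D_1,\dots,D_n)$ be admissible and fix $i$. By Lemma 7 the set
$$S_i=D_i\cap\bigcup_{j\ne i}C_j$$
of "holes" is a finite subset of $\operatorname{int}D_i$: it consists of the two endpoints of $D_i\cap D_j$ for each $j\triangleleft i$. Suppose $S_i\ne\emptyset$ and put $H_i=\operatorname{conv}S_i\subset\operatorname{int}D_i$.

**Definition (shrinking move).** Replace $D_i$ by $D_i'=(1-t)H_i+tD_i$ with $0<t<1$, and leave the other disks unchanged.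

We cannot take $t=0$. The extreme points of $H_i$ are holes, so the boundary of $H_i$ meets other curves; and if only one $j$ pierces $i$, then $H_i$ is a segment and not a disk.

**Lemma 10.** In this situation:

(a) $D_i'\subset D_i$ is a disk with $H_i\subset\operatorname{int}D_i'$, and every point of $D_i'$ is within $t\operatorname{diam}D_i$ of $H_i$;

(b) $C_i$ moves to $C_i'=\partial D_i'$ by an ambient isotopy through convex curves in $P_i$ that fixes the other components;

(c) for all but finitely many $t$ the new system is admissible;

(d) if the new system is admissible, with relation $\triangleleft'$, then $a\triangleleft'b$ implies $a\triangleleft b$; in particular every cyclic triple point of the new system is one of the old system.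

**Proof of (a): size and position of $D_i'$.** $D_i'$ is compact and convex, and contained in $D_i$ by convexity. For $h\in H_i$ the set $(1-t)h+t\operatorname{int}D_i\subset D_i'$ is open in $P_i$ and contains $h=(1-t)h+th$, because $h\in\operatorname{int}D_i$. So $H_i\subset\operatorname{int}D_i'$. Finally $(1-t)h+td=h+t(d-h)$.

**Proof of (b): no other curve is in the way.** The curves $C_j$, $j\ne i$, meet $D_i$ only in $S_i\subset\operatorname{int}D_i'$, so they miss $D_i\setminus\operatorname{int}D_i'$. Apply Corollary 2.

**Proof of (c): tangencies are rare.** The planes do not change. By (b) the curves stay disjoint and the linking numbers stay $0$. Condition 3 can fail only for $D_i'$. Fix an origin in $P_i$; then $h_{D_i'}=(1-t)h_{H_i}+t\,h_{D_i}$. Since $H_i$ is a compact subset of $\operatorname{int}D_i$, a point of $H_i$ farthest in direction $\nu$ can be passed inside $D_i$, so $h_{H_i}(\nu)<h_{D_i}(\nu)$. Hence $h_{D_i'}(\nu)$ is strictly increasing in $t$, and each of the finitely many lines $\ell_{ij}$ supports $D_i'$ for at most two values of $t$.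

**Proof of (d): no new piercings.** Only pairs containing $i$ matter. By Lemma 7, $j\triangleleft i$ is equivalent to $C_j\cap D_i\ne\emptyset$, and likewise in the new system. Since $S_i\subset D_i'\subset D_i$, we have $C_j\cap D_i'=C_j\cap D_i$, so $j\triangleleft'i$ if and only if $j\triangleleft i$. If $i\triangleleft'j$, then $D_i\cap D_j\supset D_i'\cap D_j\ne\emptyset$. Also $j\not\triangleleft'i$, so $j\not\triangleleft i$. By Lemma 7 the remaining alternative holds: $i\triangleleft j$. The statement on cyclic triple points follows since the disks only shrink. $\square$

A cyclic triple point $e$, as in Lemma 9, is never lost under these moves. When $D_i$ is shrunk, $e$ lies in the segment $D_i\cap D_j$, whose endpoints are holes; so $e\in H_i\subset\operatorname{int}D_i'$. The three disks still pairwise meet, so each pair is still related by Lemma 7, and by (d) in the old direction. None of the three disks is ever freed, as must be the case for the Borromean rings.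

## 7. Why one surviving piercing does not give a triple point

The natural plan is to shrink the disks in turn and hope that piercings disappear, as in Section 4, until some disk is free. If a piercing survives all shrinking, we would like to find a point common to three disks.

When $D_i$ is pierced by a single $j$, this works. Here $H_i=D_i\cap D_j$. Suppose $D_i'\cap D_k\ne\emptyset$ for arbitrarily small $t$. Then by Lemma 10(a) there are points of $D_k$ arbitrarily close to $H_i$, so by compactness $D_i\cap D_j\cap D_k=H_i\cap D_k\ne\emptyset$.

With two piercers it fails. Take
$$P_1:\ z=0,\qquad P_2:\ y=x-2,\qquad P_3:\ y=-2(x+2),\qquad P_4:\ x=z,$$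
and round disks: $D_1$ of radius $3$ about $0$, $D_2$ of radius $\frac12$ about $(2,0,0)$, $D_3$ of radius $\frac12$ about $(-2,0,0)$, $D_4$ of radius $10$ about $0$, in the planes with the same index.

- *The system is admissible.* The normals $(0,0,1),(1,-1,0),(2,1,0),(1,0,-1)$ are linearly independent three at a time (the determinants of the triples $123,124,134,234$ are $3,1,-1,-3$). A common point of all four planes would have $z=0$, $x=0$, and then both $y=-2$ and $y=-4$. The lines $\ell_{12},\ell_{13},\ell_{14}$ pass through the centres of $D_2$, of $D_3$, and of $D_1$ and $D_4$ respectively, and $\ell_{12},\ell_{13}$ pass through $(\pm2,0,0)\in\operatorname{int}D_1$. The line $\ell_{23}$ is $x=-\frac23$, $y=-\frac83$ and misses $D_2$ and $D_3$. On $D_2$ we have $x\ge\frac32>\frac12\ge z$, and on $D_3$ we have $x\le-\frac32<-\frac12\le z$, so both miss $P_4$. Finally $\ell_{24}$ and $\ell_{34}$ contain $(0,-2,0)$ and $(0,-4,0)$, which lie in $\operatorname{int}D_4$.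
- *The piercings.* $D_2$ and $D_3$ meet $P_1$ in segments within distance $\frac52<3$ of $0$, so $2\triangleleft1$ and $3\triangleleft1$. On $\ell_{14}$, which is the $y$-axis, $[-3,3]\subset(-10,10)$, so $1\triangleleft4$. There are no other meetings: $D_2\cap D_3=\emptyset$, and $D_2$ and $D_3$ miss $D_4$. The curves are disjoint and, since each piercing curve crosses the pierced disk twice in opposite directions, or the disks are disjoint, the linking numbers are $0$.
- *The failure.* $H_1$ contains $(2,0,0)$ and $(-2,0,0)$, hence the origin, which lies in $D_4$. So $D_1'$ meets $D_4$ for every $t$, and $1\triangleleft4$ survives every shrinking move of $D_1$. But $D_2$ and $D_3$ do not meet $D_4$: no point lies in three of the disks.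

This example has no cycle and is harmless in itself, but it shows exactly where the plan stops: a point of $H_i$ may be a proper mixture of points from several piercing disks, and then it lies in none of them. The exceptions are the *extreme* points of $H_i$, which lie in a piercing disk. (Recall: a point $e$ of a convex set is extreme if $e=\sum\lambda_jx_j$ with $x_j$ in the set, $\lambda_j\ge0$, $\sum\lambda_j=1$ forces $x_j=e$ for every $j$ with $\lambda_j>0$.) A second difficulty is that a point common to three disks need not be cyclic.

Both difficulties disappear if we do not follow individual piercings at all. Shrink all disks in rotation forever, pass to the limit, and look at one extreme point of the convex hull of *all* limit disks. There no mixing is possible, so every limit disk through that point is pierced by another disk through that point. General position allows at most three disks through a point, and three disks leave room only for a 3-cycle.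

## 8. Endless shrinking forces a cyclic triple point

**Proposition 11.** Let $(D_1,\dots,D_n)$, $n\ge1$, be admissible with no cyclic triple point. Then after finitely many (possibly zero) shrinking moves, each preserving admissibility, some $D_i$ is disjoint from all $C_j$, $j\ne i$.

**Proof, step 1: the process.** We shrink in rotation, with error tending to $0$. Put $D_i^{(0)}=D_i$. At step $m=0,1,2,\dots$ consider the index $i\equiv m\pmod n$. If $S_i^{(m)}=\emptyset$, stop: $D_i^{(m)}$ is disjoint from all other curves. Otherwise perform a shrinking move on $D_i^{(m)}$ with $t$ so small, and outside the finite exceptional set of Lemma 10(c), that admissibility is preserved and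
$$D_i^{(m+1)}\subset\bigl\{x:\operatorname{dist}(x,H_i^{(m)})\le\tfrac1{m+1}\bigr\}. \tag{1}$$
This is possible by Lemma 10(a). The other disks are unchanged. Suppose the process never stops. We shall derive a cyclic triple point of the original system, a contradiction.

**Step 2: limits of disks and of relations.** We need limit objects to work with. For each $i$ the sets $D_i^{(m)}$ are nonempty, compact, convex and decreasing in $m$, so $D_i^\infty=\bigcap_mD_i^{(m)}$ is nonempty, compact and convex. (It may be a segment or a point.) By Lemma 10(d) the relations $\triangleleft_m$ decrease with $m$; as relations on a finite set they are equal to a fixed relation $\triangleleft_\infty\subset\triangleleft_0$ for all $m\ge m_0$.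

**Step 3: describe the hulls by piercing segments.** For $m\ge m_0$ with $m\equiv i$, Lemma 7 says that $S_i^{(m)}$ is the set of endpoints of the segments $D_j^{(m)}\cap D_i^{(m)}$ with $j\triangleleft_\infty i$. Hence
$$H_i^{(m)}=\operatorname{conv}\bigcup_{j\triangleleft_\infty i}\bigl(D_j^{(m)}\cap D_i^{(m)}\bigr), \tag{2}$$
and there is at least one such $j$, since $S_i^{(m)}\ne\emptyset$.

**Step 4: every extreme point $e$ of $D_i^\infty$ lies in $D_j^\infty$ for some $j\triangleleft_\infty i$.** This is where extremality defeats mixing. Let $m\ge m_0$ with $m\equiv i$. Since $e\in D_i^{(m+1)}$, by (1) there is a point $e_m\in H_i^{(m)}$ with $|e-e_m|\le\frac1{m+1}$. By (2) we can write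
$$e_m=\sum_{j\triangleleft_\infty i}\lambda_j^mx_j^m,\qquad x_j^m\in D_j^{(m)}\cap D_i^{(m)},\quad\lambda_j^m\ge0,\quad\sum_j\lambda_j^m=1.$$
One point per $j$ suffices because each $D_j^{(m)}\cap D_i^{(m)}$ is convex, and this set is nonempty because $j\triangleleft_mi$. There are infinitely many such $m$. Pass to a subsequence along which all $\lambda_j^m$ and all $x_j^m$ converge, to $\lambda_j$ and $x_j$. For fixed $M$ and all $m\ge M$ we have $x_j^m\in D_j^{(M)}\cap D_i^{(M)}$, which is closed; so $x_j\in D_j^{(M)}\cap D_i^{(M)}$ for every $M$, that is, $x_j\in D_j^\infty\cap D_i^\infty$. In the limit
$$e=\sum_j\lambda_jx_j,\qquad\lambda_j\ge0,\quad\sum_j\lambda_j=1 .$$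
Since $e$ is extreme in $D_i^\infty$, we get $e=x_j\in D_j^\infty$ for any $j$ with $\lambda_j>0$.

**Step 5: one point that is extreme for all limit disks through it.** Let $X=\operatorname{conv}\bigcup_iD_i^\infty$, a nonempty compact convex set. It has an extreme point $e$; for instance, a point of $X$ of maximal norm is extreme. Let $T=\{i:e\in D_i^\infty\}$. Three facts hold:

- $T\ne\emptyset$, because an extreme point of a convex hull lies in the generating set.
- For each $i\in T$ there is $j\in T$ with $j\triangleleft_\infty i$. Indeed $e$ is extreme in $X$, hence in the subset $D_i^\infty$, and step 4 applies.
- $|T|\le3$, since $D_i^\infty\subset P_i$ and no four planes have a common point.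

**Step 6: find the cycle.** Start in $T$ and pass repeatedly from $i$ to some $j\in T$ with $j\triangleleft_\infty i$. As $T$ is finite, this yields a directed cycle of distinct elements of $T$, of length at most 3. Length 1 is impossible since $j\ne i$. Length 2 is impossible since $j\triangleleft_mi$ and $i\triangleleft_mj$ exclude each other by Lemma 7. So the length is 3: there are distinct $i,j,k$ with $j\triangleleft_0i$, $k\triangleleft_0j$, $i\triangleleft_0k$ and
$$e\in D_i^\infty\cap D_j^\infty\cap D_k^\infty\subset D_i\cap D_j\cap D_k .$$
This is a cyclic triple point of the original system, which was assumed to have none. $\square$

## 9. Shrinking and retiring until nothing is linked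

**Proposition 12.** An admissible system with no cyclic triple point gives an unlink. Moreover the link can be isotoped, each component moving through convex curves in its own fixed plane, to curves bounding pairwise disjoint flat convex disks.

**Proof, step 1: free one disk and retire it.** As in Proposition 3, the aim is to remove components one at a time; Proposition 11 supplies the free disk. Apply it: after finitely many shrinking moves some $D_i$ is disjoint from all other curves. Choose a small round disk $\Delta_i\subset\operatorname{int}D_i$ that misses the finitely many lines $\ell_{ij}$, hence misses all planes $P_j$, $j\ne i$. Move $C_i$ to $\partial\Delta_i$ through $D_i\setminus\operatorname{int}\Delta_i$ by Corollary 2, and retire component $i$.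

**Step 2: repeat with the remaining disks.** The remaining, active disks form an admissible system of $n-1$ disks. It has no cyclic triple point, because shrinking moves create none (Lemma 10(d)). So the procedure can be repeated, where $\Delta_i$ is always chosen to miss the planes of *all* other components, retired or active.

**Step 3: the moves do not disturb each other.** Every later motion of a component $j$ sweeps only a subset of $P_j$, so it avoids the retired curves, which miss $P_j$. Hence each application of Corollary 2 may fix the retired curves too. A shrinking move avoids the other active curves by Lemma 10(b). When $C_j$ is retired, the swept set lies in $D_j$, which misses the other active curves by the stopping condition.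

**Step 4: the end.** After $n$ rounds each component bounds a round disk $\Delta_i\subset P_i$ that misses all $P_j$, $j\ne i$. These disks are pairwise disjoint. All motions were through convex curves in fixed planes. Carrying the disks back by the ambient isotopy shows that the original link is an unlink. $\square$

## 10. Proofs of Theorems 4, 5 and 8

**Proof of Theorem 4.** Let $L$ be a Brunnian link with $n\ge3$ convex planar components. Any two components form a proper sublink, hence an unlink, so all pairwise linking numbers are $0$. By Lemma 6 an ambient isotopy takes $L$ to the link of an admissible system. This changes neither the types of the sublinks nor the property of being Brunnian, so we may assume that $L$ itself comes from an admissible system. As $L$ is not an unlink, Proposition 12 shows that there is a cyclic triple point. By Lemma 9 some three components form the Borromean rings, which is not an unlink. If $n\ge4$, this is a proper sublink that is not an unlink, so $L$ is not Brunnian, a contradiction. So $n=3$ and $L$ is the Borromean rings. In particular no Brunnian link with $n\ge4$ convex planar components exists, and so none with $n\ge6$. $\square$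

**Proof of Theorem 5.** If $L$ is an unlink, then all pairwise linking numbers vanish and all sublinks are unlinks, so no sublink is the Borromean rings.

Conversely, suppose that all pairwise linking numbers vanish and no 3-component sublink is the Borromean rings. By Lemma 6 we may take $L$ to come from an admissible system. By Lemma 9 it has no cyclic triple point. By Proposition 12, $L$ is an unlink.

For the last statement let $n\ge3$. If all 3-component sublinks are unlinks, then every pair of components lies in such a sublink and has linking number $0$, and no 3-component sublink is Borromean; so $L$ is an unlink. The converse holds because sublinks of an unlink are unlinks. $\square$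

**Proof of Theorem 8.** (a) "If" is Lemma 9. Conversely, if three components form the Borromean rings, they do not form an unlink. Proposition 12, applied to the admissible subsystem of their three disks, shows that these disks have a cyclic triple point.

(b) If there is no cyclic triple point, Proposition 12 gives both the unlink and the isotopy through convex curves in fixed planes. If there is one, Lemma 9 gives a sublink that is not an unlink, so $L$ is not an unlink. $\square$
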